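\title{A one-term characterization of congruence join semidistributive, congruence $m$-permutable varieties}

\begin{abstract}
We prove that a variety of algebras is congruence join semidistributive and congruence $m$-permutable for some $m>1$ if and only if it has an idempotent term $t$, of some arity $n$, that satisfies $n$ identities in two variables of a ``staircase'' shape: for each $i$, the value of $t$ at $i-1$ copies of $x$ followed by $y$'s equals a value of $t$ at a tuple that begins with $i$ copies of $x$. This confirms Conjecture~4.9 of \cite{char}. We also show that such an $n$-ary term forces congruence $(n-1)$-permutability, that this bound is sharp for $n=3$ and $n=4$, and that the case $n=3$ characterizes arithmetical varieties.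
\end{abstract}

\section{Introduction}

\subsection{Two congruence conditions and one system of identities}

A \emph{variety} is a class of algebras of one signature that is defined by identities. A \emph{congruence} of an algebra $\mathbf A$ is an equivalence relation on $A$ that is a subalgebra of $\mathbf A^2$. The congruences of $\mathbf A$ form a lattice in which $\alpha\wedge\beta=\alpha\cap\beta$ and $\alpha\vee\beta$ is the union of the relational products $\alpha\circ\beta\circ\alpha\circ\cdots$ of all finite lengths.

A variety $\mathcal V$ is \emph{congruence join semidistributive} if all congruences $\alpha,\beta,\gamma$ of every algebra in $\mathcal V$ satisfy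
\[
\alpha\vee\beta=\alpha\vee\gamma\ \Longrightarrow\ \alpha\vee\beta=\alpha\vee(\beta\wedge\gamma).
\]
This is a weakening of distributivity, since a distributive lattice satisfies $\alpha\vee(\beta\wedge\gamma)=(\alpha\vee\beta)\wedge(\alpha\vee\gamma)$. The variety $\mathcal V$ is \emph{congruence $m$-permutable} if all congruences $\alpha,\beta$ of every algebra in $\mathcal V$ satisfy $\alpha\circ\beta\circ\alpha\circ\cdots=\beta\circ\alpha\circ\beta\circ\cdots$, with $m$ factors on each side. The common value $\rho$ then satisfies $\alpha\circ\rho=\rho=\beta\circ\rho$, so $\rho=\alpha\vee\beta$: the number $m$ bounds the length of the chains needed to compute a join. For $m=2$ one says \emph{congruence permutable}.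

For an $n$-ary term $t$ and two $n\times n$ matrices $A=(a_{ij})$ and $B=(b_{ij})$ of variables, $t[A]\approx t[B]$ denotes the system of the $n$ identities $t(a_{i1},\dots,a_{in})\approx t(b_{i1},\dots,b_{in})$, one for each row. The term $t$ is \emph{idempotent} in $\mathcal V$ if $\mathcal V$ satisfies $t(x,\dots,x)\approx x$.

\begin{definition}\label{def:stair}
A variety $\mathcal V$ \emph{satisfies a staircase system of arity $n$} if it satisfies $t[A]\approx t[B]$ for an idempotent $n$-ary term $t$ and $n\times n$ matrices $A,B$ over $\{x,y\}$ such that the entries of $A$ on or below the diagonal are $x$, and the entries of $B$ are $x$ below the diagonal and $y$ elsewhere. We call $t$ a \emph{staircase term}.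
\end{definition}

For $n=4$ the matrices are
\[
A=\begin{pmatrix} x&*&*&*\\ x&x&*&*\\ x&x&x&*\\ x&x&x&x\end{pmatrix},\qquad
B=\begin{pmatrix} y&y&y&y\\ x&y&y&y\\ x&x&y&y\\ x&x&x&y\end{pmatrix},
\]
where each $*$ is $x$ or $y$. Write $x^i$ for $i$ consecutive entries $x$, and put $h_i=t(x^i,y^{n-i})$, so that $h_0\approx y$ and $h_n\approx x$ by idempotence. If $\mathbf a_i\in\{x,y\}^{n-i}$ is the part of row $i$ of $A$ above the diagonal, the system reads
\begin{equation}\label{eq:stair}
h_{i-1}=t(x^{i-1},y^{n-i+1})\approx t(x^{i},\mathbf a_i)\qquad(1\le i\le n).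
\end{equation}
In words: going from $y$ to $x$ by changing the arguments of $t$ from left to right, each intermediate value $h_{i-1}$ can also be obtained with the next argument already equal to $x$, at the cost of changing some later arguments.

\begin{theorem}[{\cite[Theorem 4.8]{char}}]\label{thm:known}
If a variety satisfies a staircase system of arity $n$, then it is congruence join semidistributive and congruence $(2n-1)$-permutable.
\end{theorem}

Conjecture 4.9 of \cite{char} is the converse: \emph{every variety that is congruence join semidistributive and congruence $m$-permutable for some $m>1$ satisfies a staircase system.} We prove it.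

\begin{theorem}\label{thm:main}
For a variety $\mathcal V$ the following are equivalent.
\begin{enumerate}
\item[(1)] $\mathcal V$ is congruence join semidistributive and congruence $m$-permutable for some $m>1$.
\item[(2)] For some $k\ge1$ there are $4$-ary terms $f_1,\dots,f_k$ such that $\mathcal V$ satisfies
\begin{equation}\label{eq:chain}
\begin{aligned}
f_1(x,y,y,u)&\approx x, & f_k(x,x,y,u)&\approx u,\\
f_i(x,x,y,x)&\approx f_{i+1}(x,y,y,x), & f_i(x,x,y,y)&\approx f_{i+1}(x,y,y,y)\quad(1\le i<k).
\end{aligned}
\end{equation}
\item[(3)] $\mathcal V$ satisfies a staircase system.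
\end{enumerate}
Moreover, for each $k$ there is one staircase system that holds in every variety having terms $f_1,\dots,f_k$ that satisfy \eqref{eq:chain}.
\end{theorem}

A variety is \emph{arithmetical} if it is congruence permutable and its congruence lattices are distributive, and \emph{trivial} if it satisfies $x\approx y$. The second result improves the permutability bound of Theorem~\ref{thm:known} and describes the small arities.

\begin{theorem}\label{thm:bound}
Let $\mathcal V$ satisfy a staircase system of arity $n$. If $n\le2$, then $\mathcal V$ is trivial. If $n\ge3$, then $\mathcal V$ is congruence $(n-1)$-permutable. For $n=3$ and $n=4$ the number $n-1$ cannot be lowered. Moreover, a variety satisfies a staircase system of arity $3$ if and only if it is arithmetical.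
\end{theorem}

\subsection{Modules and lattices}

Two examples show what each hypothesis in (1) excludes and how \eqref{eq:stair} excludes the same thing.

\emph{Modules.} Congruences of a module correspond to submodules, with $\alpha\circ\beta$ corresponding to the sum, so varieties of modules are congruence permutable. If $M\ne0$, the submodules $M\times0$, $0\times M$ and the diagonal of $M^2$ have pairwise sum $M^2$ and pairwise intersection $0$, so join semidistributivity fails. A staircase term fails to exist as well. Let $t=\sum_j r_jx_j$ and put $x=0$ in \eqref{eq:stair}. Row $n$ gives $r_ny\approx0$. If $r_jy\approx 0$ for all $j>i$, then row $i$ gives $r_iy\approx0$. Hence $y\approx t(y,\dots,y)\approx0$.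

\emph{Lattices.} The variety of lattices has distributive congruence lattices. It is not $m$-permutable for any $m$, because of the order (Lemma~\ref{lem:HM} below). A staircase term is excluded by the order too. Let all operations of $\mathbf A$ preserve a partial order, and let $y\le x$ in $A$. Then $h_{i-1}=t(x^i,\mathbf a_i)\ge t(x^i,y^{n-i})=h_i$, so $y=h_0\ge h_n=x$ and $x=y$.

Thus the upper triangular shape of \eqref{eq:stair} defeats linear terms and the monotone shape defeats orders, which makes the conjecture plausible. The difficulty is that the hypotheses yield a chain of terms as in \eqref{eq:chain}, while \eqref{eq:stair} concerns one term and one linear order of its variables, and one side of each row is completely prescribed. One packs several idempotent terms into one by composing them; but then the prescribed side of a row is an outer term evaluated at $y$'s and at an intermediate value of an inner term, and this element must again be written in the required form.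

\subsection{Plan}

Section~\ref{sec:tools} recalls the tools, Section~\ref{sec:small} proves Theorem~\ref{thm:bound}, and Section~\ref{sec:chain} proves (1)$\Rightarrow$(2). The implication (2)$\Rightarrow$(3) takes Sections~\ref{sec:pointed}--\ref{sec:induction}. We drop the first row of the staircase, study the terms that satisfy the remaining rows, and collect in a subset $C$ of the free algebra on $x,y$ the values that a suitable class of such terms takes; the goal becomes $y\in C$. A closure principle for $C$ (Lemma~\ref{lem:closure}), first shown on implication algebras in Example~\ref{ex:impl}, leads to a statement about binary polynomials modulo a congruence $\theta$ (Lemma~\ref{lem:square}), and a double induction along the chain \eqref{eq:chain} gives $x\mathrel{\theta}y$.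

\section{Free algebras and Hagemann--Mitschke terms}\label{sec:tools}

We use the following standard facts. The free algebra $\mathbf F_{\mathcal V}(X)$ consists of the terms over $X$ modulo the identities of $\mathcal V$; an identity in the variables $X$ holds in $\mathcal V$ if and only if its two sides are equal in $\mathbf F_{\mathcal V}(X)$; and every map from $X$ to an algebra of $\mathcal V$ extends to a homomorphism. The subalgebra of $\mathbf A^2$ generated by a set of pairs consists of all $(f(a_1,\dots,a_r),f(b_1,\dots,b_r))$ with $f$ a term and $(a_j,b_j)$ in the set. A subalgebra of $\mathbf A^2$ is called a \emph{compatible relation}. A \emph{polynomial} of $\mathbf A$ is obtained from a term operation by fixing some arguments at elements of $A$; polynomials preserve every reflexive compatible relation, in particular every congruence. We write $\operatorname{Cg}(a,b)$ for the least congruence containing $(a,b)$, and $a/\theta$ for the $\theta$-class of $a$.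

\begin{theorem}[Hagemann--Mitschke \cite{HM}]\label{thm:HM}
Let $m\ge2$. A variety is congruence $m$-permutable if and only if it has ternary terms $p_1,\dots,p_{m-1}$ with
\[
p_1(x,y,y)\approx x,\qquad p_j(x,x,y)\approx p_{j+1}(x,y,y)\ \ (1\le j<m-1),\qquad p_{m-1}(x,x,y)\approx y .
\]
\end{theorem}

We call such terms \emph{HM terms}. For $m=2$ there is one term, with $p(x,y,y)\approx x$ and $p(x,x,y)\approx y$, a \emph{Mal'cev term}. HM terms are used through the following lemma: a chain of links of a reflexive compatible relation can be reversed.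

\begin{lemma}\label{lem:HM}
Let $\mathcal V$ have HM terms $p_1,\dots,p_{m-1}$, let $\mathbf A\in\mathcal V$, and let $R$ be a reflexive compatible relation on $\mathbf A$. Then the transitive closure of $R$ is a congruence.
\end{lemma}

\begin{proof}
The transitive closure $R^+$ is reflexive and transitive. It is the increasing union of the powers $R\circ\dots\circ R$, each of which is compatible, so $R^+$ is compatible. For symmetry let $(a,b)\in R$. Applying $p_j$ to the pairs $(b,b),(a,b),(a,a)$ gives $(p_j(b,a,a),p_j(b,b,a))\in R$. Since $p_1(b,a,a)=b$, $p_j(b,b,a)=p_{j+1}(b,a,a)$ and $p_{m-1}(b,b,a)=a$, these pairs form an $R$-chain from $b$ to $a$. So every link of $R$, and hence every chain of links, can be reversed in $R^+$.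
\end{proof}

The order of a two-element lattice is reflexive, compatible and transitive but not symmetric, so lattices have no HM terms.

\section{Permutability and the small arities}\label{sec:small}

A \emph{Pixley term} is a ternary term $p$ with $p(x,y,x)\approx p(x,y,y)\approx x$ and $p(x,x,y)\approx y$. A variety is arithmetical if and only if it has a Pixley term \cite{Pixley}.

\begin{proof}[Proof of Theorem~\ref{thm:bound}]
We use \eqref{eq:stair}. Row $n$ gives $h_{n-1}\approx t(x^n)\approx x$. If $n\ge2$, row $n-1$ says that $h_{n-2}$ equals $t(x^{n-1},x)=h_n$ or $t(x^{n-1},y)=h_{n-1}$, so $h_{n-2}\approx x$. For $n=1$ this gives $y\approx h_0=h_{n-1}\approx x$, and for $n=2$ it gives $y\approx h_0=h_{n-2}\approx x$.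

\emph{Permutability.} Let $n\ge3$. Row $i$ links $h_{i-1}$ to $h_i$, and we turn this link into a ternary term. For $1\le i\le n-2$ let $P_i(x,y,z)=t(x^i,\mathbf a_i')$, where $\mathbf a_i'$ arises from $\mathbf a_i$ by replacing each $x$ by $y$ and each $y$ by $z$. Then
\[
P_i(x,x,y)=t(x^i,\mathbf a_i)\approx h_{i-1},\qquad P_i(x,y,y)=t(x^i,y^{n-i})=h_i .
\]
Hence $P_{n-2}(x,y,y)\approx x$, $P_{i+1}(x,x,y)\approx h_i\approx P_i(x,y,y)$, and $P_1(x,x,y)\approx y$. So $P_{n-2},\dots,P_1$, in this order, are $n-2$ HM terms, and $\mathcal V$ is $(n-1)$-permutable by Theorem~\ref{thm:HM}.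

\emph{Arity $3$.} Here $h_1\approx h_2\approx x$, that is, $t(x,y,y)\approx x\approx t(x,x,y)$. Row $1$ is $t(x,a_{12},a_{13})\approx y$. If $(a_{12},a_{13})$ is $(x,x)$, $(x,y)$ or $(y,y)$, the left side is $x$, and $\mathcal V$ is trivial, hence arithmetical. Otherwise $t(x,y,x)\approx y$, and $p(x,y,z)=t(x,z,y)$ satisfies $p(x,y,x)=t(x,x,y)\approx x$, $p(x,y,y)=t(x,y,y)\approx x$ and $p(x,x,y)=t(x,y,x)\approx y$; so $p$ is a Pixley term. Conversely, if $p$ is a Pixley term, then $t(x,y,z)=p(x,z,y)$ is idempotent and satisfies
\[
t(y,y,y)\approx y\approx t(x,y,x),\qquad t(x,y,y)\approx x\approx t(x,x,x),\qquad t(x,x,y)\approx x\approx t(x,x,x),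
\]
which is a staircase system. For sharpness, $1$-permutability means that any two congruences of an algebra coincide, which fails in every nontrivial variety; and Boolean algebras are a nontrivial variety with the Pixley term $(x\wedge y')\vee(y'\wedge z)\vee(x\wedge z)$, where $'$ is complementation.

\emph{Arity $4$.} Implication algebras are the variety generated by $(\{0,1\},\to)$, where $a\to b=a'\vee b$. Let
\begin{equation}\label{eq:impl4}
t(x_1,x_2,x_3,x_4)=(x_3\to x_4)\to\bigl((x_1\to x_3)\to x_2\bigr),
\end{equation}
which on $\{0,1\}$ equals $x_2\vee(x_1\wedge x_3')\vee(x_3\wedge x_4')$. This term is idempotent, and on $\{0,1\}$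
\[
\begin{aligned}
t(y,y,y,y)&=y, & t(x,y,x,x)&=y\vee(x\wedge x')\vee(x\wedge x')=y,\\
t(x,y,y,y)&=y\vee(x\wedge y')=x\vee y, & t(x,x,y,x)&=x\vee(x\wedge y')\vee(y\wedge x')=x\vee y,\\
t(x,x,y,y)&=x\vee(x\wedge y')=x, & t(x,x,x,x)&=x,\\
t(x,x,x,y)&=x\vee(x\wedge y')=x, & t(x,x,x,x)&=x.
\end{aligned}
\]
The four lines are the four rows of a staircase system. Since $a\to b\ge b$, every term operation on $\{0,1\}$ is pointwise at least its rightmost variable. A Mal'cev term $p$ has $p(0,1,1)=0$, so it is not above its second or third variable, and $p(1,1,0)=0$, so it is not above its first. Hence there is no Mal'cev term, and implication algebras are not $2$-permutable; being nontrivial, they are not $1$-permutable either.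
\end{proof}

Theorems~\ref{thm:known} and~\ref{thm:bound} give (3)$\Rightarrow$(1) of Theorem~\ref{thm:main}: join semidistributivity comes from the first, and by the second $\mathcal V$ is either trivial, hence $2$-permutable, or $(n-1)$-permutable with $n-1>1$.

\section{From congruences to a chain of $4$-ary terms}\label{sec:chain}

\begin{proposition}\label{prop:12}
Condition \textup{(1)} of Theorem~\ref{thm:main} implies condition \textup{(2)}.
\end{proposition}

\begin{proof}
Let $\mathbf F_3=\mathbf F_{\mathcal V}(x,y,u)$, $\alpha=\operatorname{Cg}(x,u)$, $\beta=\operatorname{Cg}(y,u)$, $\gamma=\operatorname{Cg}(x,y)$ and $\delta=\alpha\wedge\beta$. Both $\gamma\vee\alpha$ and $\gamma\vee\beta$ are the least congruence that identifies $x,y,u$. Join semidistributivity gives $(x,u)\in\gamma\vee\alpha=\gamma\vee\delta$.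

Let $S$ be the subalgebra of $\mathbf F_3^2$ generated by $(x,x),(y,x),(y,y),(u,u)$. Its elements are the pairs $(f(x,y,y,u),f(x,x,y,u))$ with $f$ a $4$-ary term. The relation $S$ is reflexive, since it contains $(x,x),(y,y),(u,u)$, and $S\subseteq\gamma$. By Theorem~\ref{thm:HM} and Lemma~\ref{lem:HM} the transitive closure of $S$ is a congruence; it contains $(y,x)$ and lies in $\gamma$, so it is $\gamma$. This is the one use of $m$-permutability: it lets all $\gamma$-links be written with $S$ pointing in one direction.

So $x$ and $u$ are joined by a chain whose links lie in $S$ or in $\delta$. Merge consecutive $\delta$-links, and insert trivial links where needed so that the two kinds alternate and the chain begins and ends with $S$: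
\[
x=g_1^-\mathrel{S}g_1^+\mathrel{\delta}g_2^-\mathrel{S}g_2^+\mathrel{\delta}\cdots\mathrel{\delta}g_k^-\mathrel{S}g_k^+=u .
\]
Choose terms $f_i$ with $g_i^-=f_i(x,y,y,u)$ and $g_i^+=f_i(x,x,y,u)$. The endpoints give the first line of \eqref{eq:chain}. The endomorphism of $\mathbf F_3$ that sends $u$ to $x$ and fixes $x,y$ has $\alpha$ in its kernel, so it identifies $g_i^+$ and $g_{i+1}^-$; this is $f_i(x,x,y,x)\approx f_{i+1}(x,y,y,x)$. The endomorphism that sends $u$ to $y$ has $\beta$ in its kernel and gives $f_i(x,x,y,y)\approx f_{i+1}(x,y,y,y)$.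
\end{proof}

\begin{remark}\label{rem:chain}
For $k=1$ the system \eqref{eq:chain} gives $x\approx f_1(x,x,x,u)\approx u$. For $k=2$ it holds in every arithmetical variety with $f_1(x,y,z,u)=p(x,y,z)$ and $f_2(x,y,z,u)=p(y,x,u)$, where $p$ is a Pixley term; both linking identities read $y\approx y$. Both families of linking identities are needed for (3). Without the right-hand family, $f_1=x$, $f_2=u$ is a solution in every variety. Without the left-hand family, $f_1=x-y+z$, $f_2=u$ is a solution in modules.
\end{remark}

\section{Good terms}\label{sec:pointed}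

\subsection{The setting}

Fix $k$, and let $\mathcal V_0$ be the variety with basic operations $f_1,\dots,f_k$ defined by \eqref{eq:chain}. If a variety has terms satisfying \eqref{eq:chain}, then every identity of $\mathcal V_0$ holds in it once the operation symbols are read as these terms. So a staircase term for $\mathcal V_0$ proves (2)$\Rightarrow$(3) together with the last sentence of Theorem~\ref{thm:main}.

Setting all variables equal in \eqref{eq:chain} gives $x\approx f_1(x,x,x,x)\approx\dots\approx f_k(x,x,x,x)$, so all $f_i$, and therefore all terms of $\mathcal V_0$, are idempotent. The terms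
\[
p_j(x,y,z)=f_j(x,y,z,z)\qquad(1\le j\le k)
\]
are HM terms: $p_1(x,y,y)=f_1(x,y,y,y)\approx x$, $p_j(x,x,y)=f_j(x,x,y,y)\approx f_{j+1}(x,y,y,y)=p_{j+1}(x,y,y)$, and $p_k(x,x,y)=f_k(x,x,y,y)\approx y$. So Lemma~\ref{lem:HM} applies in $\mathcal V_0$.

Let $F=\mathbf F_{\mathcal V_0}(x,y)$. For $b,a,a'\in F$ we write $b(a,a')$ for the image of $b$ under the endomorphism $x\mapsto a$, $y\mapsto a'$; an equality in $F$ stays true under such a substitution. Let $\sigma$ be the automorphism $b\mapsto b(y,x)$. ``Polynomial'' means polynomial of $F$. Since $x,y$ generate $F$, a polynomial has the form $r(x,y,\xi_1,\dots,\xi_l)$ with $r$ a term. Bold letters $\mathbf c,\mathbf d$ always denote tuples over $\{x,y\}$.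

\subsection{Pointed terms, composition, filling}

Row $1$ of \eqref{eq:stair} says that $y$ is a value of $t$ at a tuple starting with $x$. In all other rows the first argument is $x$ on both sides. We therefore single out the first variable and treat row $1$ as the goal and the other rows as an invariant.

\begin{definition}\label{def:good}
A \emph{pointed term} is a term $t(z;x_1,\dots,x_n)$, $n\ge0$, with a distinguished variable $z$ and linearly ordered \emph{slots} $x_1,\dots,x_n$. Its set of \emph{outputs} is $O(t)=\{t(x;\mathbf c):\mathbf c\in\{x,y\}^n\}\subseteq F$. Its $i$-th \emph{step}, for $1\le i\le n$, is $t(x;x^{i-1},y^{n-i+1})$. Put $t_y(a)=t(a;y,\dots,y)$ for $a\in F$. The pointed term $t$ is \emph{good} if for each $1\le i\le n$ there is $\mathbf c\in\{x,y\}^{n-i}$ with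
\[
t(x;x^{i-1},y^{n-i+1})=t(x;x^i,\mathbf c).
\]
We call this equality the \emph{row of the slot $x_i$}.
\end{definition}

\begin{lemma}\label{lem:goal}
If $t(z;x_1,\dots,x_n)$ is good and $y\in O(t)$, then $t$ is an $(n+1)$-ary staircase term for $\mathcal V_0$.
\end{lemma}

\begin{proof}
If $y=t(x;\mathbf c)$, then $t(y;y^n)=y=t(x;\mathbf c)$ is row $1$ of \eqref{eq:stair}. The row of $x_i$ has $i$ initial entries $x$ followed by $y$'s on the left and $i+1$ initial entries $x$ on the right, so it is row $i+1$ of \eqref{eq:stair}.
\end{proof}

Two constructions preserve goodness. In both, the slots of different terms are taken disjoint. The \emph{composition} of $t(z;X)$ and $s(z;X')$ is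
\[
(t\circ s)(z;X',X)=t(s(z;X');X),
\]
with the slots of the inner term first. Composition is associative, has the slotless term $z$ as identity, and satisfies $(t\circ s)_y=t_y\circ s_y$. The \emph{filling} of $t(z;x_1,\dots,x_n)$ by pointed terms $\tau_j(z;W^j)$ is
\[
t^\sharp(z;z_1,W^1,\dots,z_n,W^n)=t\bigl(z;\tau_1(z_1;W^1),\dots,\tau_n(z_n;W^n)\bigr);
\]
we call $z_j,W^j$ the $j$-th \emph{block}. A filling of $t\circ s$ is the composition of a filling of $t$ and a filling of $s$, with the same order of slots. Filling lets a slot take values other than $x$ and $y$ without changing $t_y$.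

\begin{lemma}\label{lem:compfill}
\begin{enumerate}
\item[(a)] If $t$ and $s$ are good, so is $t\circ s$.
\item[(b)] If $t$ and $\tau_1,\dots,\tau_n$ are good, then $t^\sharp$ is good, and $t^\sharp_y=t_y$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) In the row of a slot of $t$, all slots of $s$ are $x$ on the left, so the inner term is $s(x;x,\dots,x)=x$; keep the slots of $s$ at $x$ and use the row of $t$. For the $i$-th slot of $s$, the row of $s$ gives
$t(s(x;x^{i-1},y,\dots,y);y,\dots,y)=t(s(x;x^{i},\mathbf c);y,\dots,y)$.

(b) In each row, the blocks before the current slot consist of $x$'s and evaluate to $x$, and on the left side the blocks after it consist of $y$'s and evaluate to $y$. For the $r$-th slot of $W^j$ the left side is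
\[
t(x;x^{j-1},\tau_j(x;x^{r-1},y,\dots,y),y,\dots,y)=t(x;x^{j-1},\tau_j(x;x^{r},\mathbf c),y,\dots,y),
\]
which has the required form. For the slot $z_j$ the left side is $t(x;x^{j-1},y,\dots,y)=t(x;x^j,c_{j+1},\dots,c_n)$ by the row of $t$; the right side is the value of $t^\sharp$ when blocks $1,\dots,j$ are set to $x$ and all slots of block $l>j$ are set to $c_l$. Finally $\tau_j(y;y,\dots,y)=y$ gives $t^\sharp_y=t_y$.
\end{proof}

\subsection{The method in implication algebras}

Definition~\ref{def:good} makes sense for idempotent terms of any variety. If all steps of $t$ equal $x$, then $t$ is good: take $\mathbf c=(x,\dots,x)$. For a Pixley term $p$, the steps of $t(z;x_1,x_2)=p(z,x_2,x_1)$ are $p(x,y,y)=x$ and $p(x,y,x)=x$, and $t(x;y,x)=y$, so nothing more is needed. The next example is the first in which a term has to be repaired.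

\begin{example}\label{ex:impl}
In implication algebras consider the idempotent terms
\[
s(z;x_1,x_2)=(z\to x_2)\to x_1=x_1\vee(z\wedge x_2'),\qquad
\tau(z;x_3,x_4)=(x_3\to x_4)\to z=z\vee(x_3\wedge x_4').
\]
The term $s$ has the desired output $s(x;y,x)=y$. Its steps are $s(x;y,y)=x\vee y$ and $s(x;x,y)=x$. It is not good, because $s(x;x,c)=x\neq x\vee y$ for $c\in\{x,y\}$. The term $\tau$ has steps $\tau(x;y,y)=x$ and $\tau(x;x,y)=x$, so it is good, and it has the output $\tau(x;y,x)=x\vee y$, the offending step of $s$. Now compose:
\[
T(z;x_1,x_2,x_3,x_4)=\tau(s(z;x_1,x_2);x_3,x_4)=x_1\vee(z\wedge x_2')\vee(x_3\wedge x_4').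
\]
The first step of $T$ is $\tau_y(x\vee y)$. Since $\tau_y(a)=a$, this is $x\vee y=\tau(x;y,x)=T(x;x,x,y,x)$: we reset the inner term to $x$ and let the slots of $\tau$ produce the value. The other steps $T(x;x,y,y,y)$, $T(x;x,x,y,y)$, $T(x;x,x,x,y)$ equal $x$. So $T$ is good, $T(x;y,x,x,x)=y$, and $T$ is a $5$-ary staircase term. Identifying $x_2$ with $x_3$ and renaming gives the term \eqref{eq:impl4}.
\end{example}

The repair used only that $\tau$ is good and that $\tau_y(v)\in O(\tau)$ for every step $v$ of $s$. In general $\tau_y$ is not the identity, and finding such a $\tau$ is a chase. If $v\in O(w)$, then $\tau_y(v)\in O(\tau\circ w)$, not evidently in $O(\tau)$; replacing $\tau$ by $\tau\circ w$ reproduces the problem one level up. The chase ends if the values of $\tau_y$ can be computed by a \emph{simpler} term $\rho$ with $\rho\circ w=\tau$. This is why we now restrict to good terms that carry a rank.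

\section{Reachable elements}\label{sec:C}

Define sets of pointed terms recursively. Let $\mathcal P_0=\emptyset$. Let $\mathcal W_l$ be the set of compositions of finite sequences of members of $\mathcal P_l$, the empty composition being $z$. Let $\mathcal P_{l+1}$ be the set of good terms $t$ with $t_y(x)\in O(w)$ for some $w\in\mathcal W_l$. Thus $\mathcal P_1$ consists of the good terms with $t_y(x)=x$. By induction $\mathcal P_l\subseteq\mathcal P_{l+1}$ and $\mathcal W_l\subseteq\mathcal W_{l+1}$. Put
\[
\mathcal P=\bigcup_l\mathcal P_l,\qquad \mathcal W=\bigcup_l\mathcal W_l,\qquad C=\bigcup_{w\in\mathcal W}O(w),\qquad \widehat C=C\cup\sigma(C).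
\]
The elements of $C$ are called \emph{reachable}. Every $t$ has $t_y(x)\in O(t)$, so the content of the definition is that $t_y(x)$ is an output of a term built earlier. In Example~\ref{ex:impl}, $\tau$ is of the kind collected in $\mathcal P_1$ and $T$ of the kind collected in $\mathcal P_2$.

The following facts are used throughout. All members of $\mathcal W$ are good (Lemma~\ref{lem:compfill}(a)), $\mathcal P\subseteq\mathcal W$, and $\mathcal W$ is closed under composition. A good $t$ with $t_y(x)\in C$ lies in $\mathcal P$. Filling a member of $\mathcal P_l$ by good terms gives a member of $\mathcal P_l$ (Lemma~\ref{lem:compfill}(b)); filling factor by factor, the same holds for $\mathcal W$. Finally $x\in O(z)\subseteq C$ and $x,y\in\widehat C$. By Lemma~\ref{lem:goal} it suffices to prove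
\[
y\in C .
\]

\begin{lemma}\label{lem:C}
\begin{enumerate}
\item[(a)] Every finite subset of $C$ is contained in $O(w)$ for one $w\in\mathcal W$.
\item[(b)] Let $w\in\mathcal W$ and let $K\subseteq\widehat C$ be finite. There is a filling $w^\sharp\in\mathcal W$ of $w$ such that for every tuple $\kappa$ over $K$ there is $\mathbf d$ with $w(a;\kappa)=w^\sharp(a;\mathbf d)$ for all $a\in F$.
\item[(c)] If $w\in\mathcal W$, $a\in C$ and $\kappa$ is a tuple over $\widehat C$, then $w(a;\kappa)\in C$.
\item[(d)] If $b,e\in C$, then $b(e,y)\in C$.
\item[(e)] $C$ is a subuniverse of $F$.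
\end{enumerate}
\end{lemma}

\begin{proof}
(a) It suffices to find, for $w_1,w_2\in\mathcal W$, a term $w\in\mathcal W$ with $O(w_1)\cup O(w_2)\subseteq O(w)$. Let $w_1^\sharp$ be $w_1$ with every slot filled by $w_2$, and let $w=w_1^\sharp\circ w_2$. To obtain $b=w_2(x;\mathbf c)$, give the slots of the inner $w_2$ the values $\mathbf c$ and every block of $w_1^\sharp$ the values $x,\mathbf c$; the result is $w_1(b;b,\dots,b)=b$. To obtain $b=w_1(x;\mathbf d)$, set the slots of the inner $w_2$ to $x$ and all slots of block $j$ to $d_j$.

(b) By (a) choose $\tau\in\mathcal W$ with $(K\cap C)\cup\sigma(K\cap\sigma(C))\subseteq O(\tau)$. An element of $K\cap C$ has the form $\tau(x;\mathbf d)$. If $b\in K\cap\sigma(C)$, then $\sigma(b)=\tau(x;\mathbf d)$ and so $b=\tau(y;\sigma(\mathbf d))$. Thus every element of $K$ is a value of $\tau$ at arguments from $\{x,y\}$. Fill every slot of $w$ by $\tau$.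

(c) Let $a=w_1(x;\mathbf c)$ with $w_1\in\mathcal W$. By (b), $w(a;\kappa)=w^\sharp(w_1(x;\mathbf c);\mathbf d)\in O(w^\sharp\circ w_1)$.

(d) Let $b=w(x;\mathbf c)$ with $w\in\mathcal W$. Then $b(e,y)=w(e;\kappa)$ with $\kappa$ over $\{e,y\}\subseteq\widehat C$; apply (c).

(e) Let $f$ be an $r$-ary term and $b_1,\dots,b_r\in C$. By (a), $b_j=w(x;\mathbf c_j)$ for one $w\in\mathcal W$. Put $s(z;X_1,\dots,X_r)=f(w(z;X_1),\dots,w(z;X_r))$ and $e=w_y(x)$. For the $i$-th slot of $X_j$, the row of $w$ gives
\[
f(x^{j-1},w(x;x^{i-1},y,\dots,y),e,\dots,e)=f(x^{j-1},w(x;x^{i},\mathbf c),e,\dots,e),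
\]
and the right side is a value of $s$ of the required form, with $X_l$ set to $y$ for $l>j$. So $s$ is good. Also $s_y(x)=f(e,\dots,e)=e\in O(w)$, so $s\in\mathcal P$ and $f(b_1,\dots,b_r)\in O(s)\subseteq C$.
\end{proof}

\section{Absorption and closure}\label{sec:closure}

We now carry out the chase described after Example~\ref{ex:impl}.

\begin{lemma}[absorption]\label{lem:absorb}
For every finite $V\subseteq C$ there is $\tau\in\mathcal W$ with $\tau_y(v)\in O(\tau)$ for all $v\in V$.
\end{lemma}

\begin{proof}
In this proof a finite sequence $Y=t_1t_2\cdots t_r$ over $\mathcal P$ also denotes the composition $t_1\circ\dots\circ t_r$. The \emph{rank} of $t\in\mathcal P$ is the least $l\ge1$ with $t\in\mathcal P_l$. For $t$ of rank $l$ fix a sequence $\rho(t)$ over $\mathcal P_{l-1}$ with $t_y(x)=\rho(t)(x;\mathbf d)$ for some $\mathbf d$; for $l=1$ it is empty. Substituting $a$ for $x$ gives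
\begin{equation}\label{eq:rho}
t_y(a)=\rho(t)(a;\kappa)\quad\text{with $\kappa$ over }\{a,y\},\qquad a\in F.
\end{equation}
Put $\rho(t_1\cdots t_r)=\rho(t_1)\cdots\rho(t_r)$.

\emph{Claim. For every sequence $Y$ over $\mathcal P$ and every $a\in C$ there is $\kappa$ over $\widehat C$ with $Y_y(a)=\rho(Y)(a;\kappa)$.} For empty $Y$ both sides are $a$. Let $Y=tY'$ and $a'=Y'_y(a)$. By induction $a'=\rho(Y')(a;\kappa')$, and $a'\in C$ by Lemma~\ref{lem:C}(c). By \eqref{eq:rho}, $Y_y(a)=t_y(a')=\rho(t)(a';\kappa'')$ with $\kappa''$ over $\{a',y\}\subseteq\widehat C$. Hence $Y_y(a)=\rho(Y)(a;\kappa',\kappa'')$.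

By Lemma~\ref{lem:C}(a) there is a sequence $W$ over $\mathcal P$ with $V\subseteq O(W)$. If $W$ is empty, then $V\subseteq\{x\}$ and $\tau=z$ works. Otherwise let $l$ be the largest rank of a member of $W$. Each application of $\rho$ lowers the largest rank, so $\rho^l(W)$ is empty. Put
\[
X=\rho^{l-1}(W)\cdots\rho(W)\,W .
\]
Then $\rho(X)=\rho^{l}(W)\rho^{l-1}(W)\cdots\rho(W)=\rho^{l-1}(W)\cdots\rho(W)$, so $\rho(X)W=X$ as sequences. For $v=W(x;\mathbf c)\in V$ the Claim gives
\[
X_y(v)=\rho(X)(W(x;\mathbf c);\kappa)=X(x;\mathbf c,\kappa),
\]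
with all slot values in $\widehat C$. Let $K$ be the finite set of slot values that occur for $v\in V$, and let $\tau=X^\sharp$ be the filling of Lemma~\ref{lem:C}(b). Then $X_y(v)\in O(\tau)$ for all $v\in V$, and $\tau_y=X_y$ by Lemma~\ref{lem:compfill}(b).
\end{proof}

The next lemma is Example~\ref{ex:impl} in general. It applies to an arbitrary pointed term $s$, good or not, and passes from the $n$ steps of $s$ to all $2^n$ outputs.

\begin{lemma}[closure]\label{lem:closure}
Let $s(z;x_1,\dots,x_n)$, $n\ge1$, be a pointed term all of whose steps lie in $C$. Then there is $\tau\in\mathcal W$ with $\tau(s(x;\mathbf c);\mathbf d)\in C$ for all $\mathbf c,\mathbf d$.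
\end{lemma}

\begin{proof}
Let $v_1,\dots,v_n$ be the steps of $s$, take $\tau$ from Lemma~\ref{lem:absorb} for $V=\{v_1,\dots,v_n\}$, and let $T=\tau\circ s$. The rows of the slots of $\tau$ follow from those of $\tau$, because $s(x;x^n)=x$. In the row of $x_i$ the left side is $\tau_y(v_i)=\tau(x;\mathbf d)=\tau(s(x;x^n);\mathbf d)$ for some $\mathbf d$, which has the required form. So $T$ is good. Also $T_y(x)=\tau_y(v_1)\in O(\tau)$, so $T\in\mathcal P$ and $O(T)\subseteq C$.
\end{proof}

\section{A congruence and the fourth corner of a square}\label{sec:theta}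

The set $C$ is a subuniverse, but the final argument must replace a reachable element by $x$ inside a polynomial, and for this we need a congruence. Let $G$ be the subalgebra of $F^2$ generated by
\[
\{(x,b):b\in C\}\cup\{(y,b):b\in\sigma(C)\}.
\]
It contains $(x,x)$ and $(y,y)$, so it is reflexive. Its transitive closure $\theta$ is a congruence by Lemma~\ref{lem:HM}, and
\[
C\subseteq x/\theta,\qquad\sigma(C)\subseteq y/\theta .
\]
The class $x/\theta$ may a priori be larger than $C$. The next two lemmas show that every element of it is brought into $C$ by a member of $\mathcal W$.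

\begin{lemma}\label{lem:G}
If $a\in C$ and $(a,b)\in G$, there is $\tau\in\mathcal W$ with $\tau(b;\mathbf d)\in C$ for all $\mathbf d$.
\end{lemma}

\begin{proof}
There are a term $f$, elements $b_1,\dots,b_p\in C$ and $b_1',\dots,b_q'\in\sigma(C)$ with
\[
a=f(x^p,y^q),\qquad b=f(b_1,\dots,b_p,b_1',\dots,b_q').
\]
Apply Lemma~\ref{lem:C}(a) to the $b_j$ and the $\sigma(b'_j)$: there is $w\in\mathcal W$ with $b_j=w(x;\mathbf c_j)$ and $b_j'=w(y;\mathbf c_j')$. To make $b$ an output, let
\[
s(z;x_0,X_1,\dots,X_{p+q})=f\bigl(w(z;X_1),\dots,w(z;X_p),w(x_0;X_{p+1}),\dots,w(x_0;X_{p+q})\bigr),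
\]
so that $b=s(x;y,\mathbf c_1,\dots,\mathbf c_p,\mathbf c_1',\dots,\mathbf c_q')$. The slot $x_0$ is placed first so that it equals $y$ in one step only. In that first step all slots are $y$, and with $e=w_y(x)\in C$ its value is $f(e^p,y^q)=a(e,y)$, which lies in $C$ by Lemma~\ref{lem:C}(d); this is where $a\in C$ is used. In every later step $z=x_0=x$, so the step is $f$ applied to elements of $O(w)$ and lies in $C$ by Lemma~\ref{lem:C}(e). Lemma~\ref{lem:closure} gives $\tau$.
\end{proof}

\begin{lemma}\label{lem:back}
Let $b\in x/\theta$ and $q\in\{x,y\}$. There is $\tau\in\mathcal W$ with $\tau(b;q,\dots,q)\in C$.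
\end{lemma}

\begin{proof}
Let $x=b_0\mathrel{G}b_1\mathrel{G}\cdots\mathrel{G}b_l=b$. We find $\tau_i\in\mathcal W$ with $\tau_i(b_i;q,\dots,q)\in C$, starting from $\tau_0=z$. Given $\tau_i$, put $a=\tau_i(b_i;q,\dots,q)\in C$ and $a'=\tau_i(b_{i+1};q,\dots,q)$. Then $(a,a')\in G$, since polynomials preserve $G$. Lemma~\ref{lem:G} gives $\tau\in\mathcal W$ with $\tau(a';q,\dots,q)\in C$. Put $\tau_{i+1}=\tau\circ\tau_i$.
\end{proof}

The case $q=y$ is used once, in the last line of the proof of Theorem~\ref{thm:main}. For $q=x$ let $\Lambda$ be the set of unary polynomials $\lambda(a)=\tau(a;x,\dots,x)$ with $\tau\in\mathcal W$. It contains the identity and is closed under composition, because $\mathcal W$ is. Each $\lambda\in\Lambda$ fixes $x$, hence maps $x/\theta$ into itself, and maps $C$ into $C$ by Lemma~\ref{lem:C}(c).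

The closure lemma now takes a form in which pointed terms no longer appear. For a binary polynomial $P(\xi,\eta)$, the corners $(x,x),(v,x),(v,v)$ of the square $\{x,v\}^2$ form a staircase, and $(x,v)$ is the corner off it. With a Pixley term, $P(\xi,\eta)=p(x,\xi,\eta)$ has the value $x$ at the three corners and $v$ at the fourth.

\begin{lemma}[fourth corner]\label{lem:square}
Let $P(\xi,\eta)$ be a binary polynomial and $v\in F$. If $P(x,x)$, $P(v,x)$, $P(v,v)\in x/\theta$, then $\lambda(P(x,v))\in x/\theta$ for some $\lambda\in\Lambda$.
\end{lemma}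

\begin{proof}
Choose a binary term $v(\cdot,\cdot)$ with $v=v(x,y)$. As $v(x,x)=x$, the polynomial $P(v(x,\xi),v(x,\eta))$ takes at the corners of $\{x,y\}^2$ the values that $P$ takes at the corresponding corners of $\{x,v\}^2$. So we may assume $v=y$.

Let $b_1,b_2,b_3$ be the three given values. By Lemma~\ref{lem:back} with $q=x$ choose $\mu_1,\mu_2,\mu_3\in\Lambda$ successively with $\mu_1(b_1)\in C$, $\mu_2\mu_1(b_2)\in C$, $\mu_3\mu_2\mu_1(b_3)\in C$; this is possible because $\Lambda$ preserves $x/\theta$. Since $\Lambda$ preserves $C$, the map $\mu=\mu_3\mu_2\mu_1$ sends all three values into $C$. Write $\mu P(\xi,\eta)=r(x,y,\xi,\eta)$ with $r$ a term, and put $s(z;x_1,x_2,x_3)=r(z,x_3,x_2,x_1)$; the parameter $y$ goes into the last slot, which is $y$ in every step. The steps of $s$ are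
\[
s(x;y,y,y)=\mu P(y,y),\qquad s(x;x,y,y)=\mu P(y,x),\qquad s(x;x,x,y)=\mu P(x,x),
\]
and they lie in $C$. Also $s(x;y,x,y)=\mu P(x,y)$. Lemma~\ref{lem:closure} gives $\tau\in\mathcal W$ with $\tau(\mu P(x,y);x,\dots,x)\in C\subseteq x/\theta$. Take $\lambda(a)=\tau(\mu(a);x,\dots,x)$.
\end{proof}

\section{The double induction}\label{sec:induction}

So far only idempotence and the HM terms were used, and both are available for the affine operation $x-y+z$ of a module. The full system \eqref{eq:chain} enters now. We shall prove that every $v\in F$ has $\lambda(v)\mathrel{\theta}x$ for some $\lambda\in\Lambda$.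

\subsection{Two chains, and the obstacle}

Fix $v\in F$. For $1\le i\le k$ put
\[
a_i=f_i(x,v,v,x),\qquad a_i'=f_i(x,v,v,v),
\]
and put $a_{k+1}=x$, $a_{k+1}'=v$. By \eqref{eq:chain}, $a_1=a_1'=x$ and
\begin{equation}\label{eq:aa}
f_i(x,x,v,x)=a_{i+1},\qquad f_i(x,x,v,v)=a_{i+1}'\qquad(1\le i\le k);
\end{equation}
for $i<k$ these are the two linking identities and for $i=k$ both follow from $f_k(x,x,y,u)\approx u$. The chain $a_i$ goes from $x$ to $x$ and the chain $a_i'$ from $x$ to $v$. One would like to prove by induction on $i$ that $\phi(a_i)\mathrel{\theta}x$ implies $\lambda\phi(a_i')\mathrel{\theta}x$ for some $\lambda\in\Lambda$, for every unary polynomial $\phi$; at $i=k+1$ and $\phi=\mathrm{id}$ this is the goal. The polynomial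
\[
\Phi(\xi,\eta)=\phi(f_i(x,\xi,v,\eta))
\]
links $i$ to $i+1$, since by \eqref{eq:aa}
\begin{equation}\label{eq:corners}
\Phi(x,x)=\phi(a_{i+1}),\quad \Phi(v,x)=\phi(a_i),\quad \Phi(v,v)=\phi(a_i'),\quad \Phi(x,v)=\phi(a_{i+1}').
\end{equation}
Suppose $\phi(a_{i+1})\mathrel{\theta}x$. If also $\phi(a_i)\mathrel{\theta}x$, the induction hypothesis handles the corner $(v,v)$ and Lemma~\ref{lem:square} gives the corner $(x,v)$. But nothing is known about $\phi(a_i)$, and moving an arbitrary element into $x/\theta$ by $\Lambda$ is what we are trying to prove.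

The HM terms break the circle. Define unary polynomials $e_j(a)=p_j(x,a,a)$ for $1\le j\le k$ and $e_{k+1}(a)=a$. The HM identities and idempotence give
\begin{equation}\label{eq:e}
e_1(a)=x,\qquad e_{j+1}(a)=p_j(x,x,a)\ \ (1\le j\le k),\qquad e_j(x)=x .
\end{equation}
So $e_1,\dots,e_{k+1}$ interpolate between the constant $x$, which moves everything into $x/\theta$, and the identity. For a binary polynomial $P$ let
\[
P^{E}(\xi,\eta)=p_j\bigl(x,P(\xi,x),P(\xi,\eta)\bigr).
\]
At the corner $(v,x)$ this is $e_j(P(v,x))$. At the corner $(x,v)$ it is $p_j(x,P(x,x),P(x,v))$, which is $\theta$-related to $e_{j+1}(P(x,v))$ as soon as $P(x,x)\mathrel{\theta}x$. Thus one operation acts as $e_j$ on the corner we must repair and as $e_{j+1}$ on the corner we care about. For $j=1$ it makes the corner $(v,x)$ equal to $x$ outright, at the price of one factor $e_2$ at $(x,v)$. Each pass through the chain raises the index by one.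

\subsection{The induction}

A \emph{word} is a finite sequence $\omega=\ell_r\cdots\ell_1$ of letters from $\Lambda\cup\{E\}$, where $E$ is a new symbol. For $1\le j\le k+1$ let $[\omega]_j$ be the unary polynomial obtained by applying $\ell_1,\dots,\ell_r$ in this order, with $E$ acting as $e_j$ and $\lambda\in\Lambda$ as itself. Then $[\omega'\omega]_j=[\omega']_j\circ[\omega]_j$, and $[\omega]_j$ fixes $x$, so it maps $x/\theta$ into itself. Consider the statement
\[
(N_j)\qquad\text{for every }b\in F\text{ there is a word }\omega\text{ with }[\omega]_j(b)\mathrel{\theta}x .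
\]
It holds for $j=1$ with $\omega=E$.

\begin{proposition}\label{prop:N}
$(N_j)$ implies $(N_{j+1})$ for $1\le j\le k$.
\end{proposition}

\begin{proof}
Assume $(N_j)$, fix $v\in F$, and let $a_i,a_i'$ be as above. We prove by induction on $i=1,\dots,k+1$:
\begin{quote}
$R(i)$: for every unary polynomial $\phi$ with $\phi(a_i)\mathrel{\theta}x$ there is a word $\omega$ with $[\omega]_{j+1}(\phi(a_i'))\mathrel{\theta}x$.
\end{quote}
Since $a_{k+1}=x$ and $a'_{k+1}=v$, the statement $R(k+1)$ for $\phi=\mathrm{id}$ is $(N_{j+1})$ for $v$. The statement $R(1)$ holds with the empty word, because $a_1=a_1'$.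

Assume $R(i)$ with $i\le k$, and let $\phi(a_{i+1})\mathrel{\theta}x$. Let $\Phi$ be as in \eqref{eq:corners}, and put $b=\phi(a_i)$ and $g=\phi(a_{i+1}')$.

\emph{The corner $(v,x)$.} By $(N_j)$ there is a word $\omega_1=\ell_r\cdots\ell_1$ with $[\omega_1]_j(b)\mathrel{\theta}x$. Define binary polynomials $Q_0=\Phi$ and, for $1\le l\le r$, $Q_l=\lambda\circ Q_{l-1}$ if $\ell_l=\lambda\in\Lambda$ and $Q_l=Q_{l-1}^{E}$ if $\ell_l=E$. With $\pi_l=\ell_l\cdots\ell_1$ we claim for all $l$:
\begin{enumerate}
\item[(i)] $Q_l(x,x)\mathrel{\theta}x$;
\item[(ii)] $Q_l(v,x)=[\pi_l]_j(b)$;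
\item[(iii)] $Q_l(x,v)\mathrel{\theta}[\pi_l]_{j+1}(g)$;
\item[(iv)] there is a unary polynomial $\psi_l$ with $Q_l(v,\eta)=\psi_l(f_i(x,v,v,\eta))$ for $\eta\in\{x,v\}$.
\end{enumerate}
For $l=0$ this is \eqref{eq:corners}, with $\psi_0=\phi$. If $\ell_l=\lambda$, apply $\lambda$ to the four statements for $l-1$, using that $\lambda$ preserves $\theta$ and fixes $x$; take $\psi_l=\lambda\psi_{l-1}$. If $\ell_l=E$, write $Q=Q_{l-1}$. Then $Q^E(x,x)=p_j(x,Q(x,x),Q(x,x))\mathrel{\theta}p_j(x,x,x)=x$, which is (i). Next $Q^E(v,x)=p_j(x,Q(v,x),Q(v,x))=e_j(Q(v,x))$, which is (ii). By (i) for $Q$, by \eqref{eq:e} and by (iii) for $Q$,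
\[
Q^E(x,v)=p_j(x,Q(x,x),Q(x,v))\mathrel{\theta}p_j(x,x,Q(x,v))=e_{j+1}(Q(x,v))\mathrel{\theta}e_{j+1}[\pi_{l-1}]_{j+1}(g),
\]
which is (iii). For (iv) take $\psi_l(a)=p_j(x,Q(v,x),\psi_{l-1}(a))$, in which $Q(v,x)$ is a fixed element of $F$. Put $P_1=Q_r$ and $\psi=\psi_r$.

\emph{The corner $(v,v)$.} By (iv), $P_1(v,x)=\psi(a_i)$ and $P_1(v,v)=\psi(a_i')$, and $\psi(a_i)\mathrel{\theta}x$ by (ii). This is why $R(i)$ is stated for all polynomials: applied to $\psi$, it gives a word $\omega_2$ with $[\omega_2]_{j+1}(\psi(a_i'))\mathrel{\theta}x$. Put $P_2=[\omega_2]_{j+1}\circ P_1$. Modulo $\theta$ the values at the corners are as follows.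
\[
\begin{array}{c|cccc}
 &(x,x)&(v,x)&(v,v)&(x,v)\\ \hline
\Phi & x & b & \phi(a_i') & g\\
P_1 & x & x & \psi(a_i') & [\omega_1]_{j+1}(g)\\
P_2 & x & x & x & [\omega_2\omega_1]_{j+1}(g)
\end{array}
\]

\emph{The corner $(x,v)$.} Lemma~\ref{lem:square} gives $\lambda\in\Lambda$ with $x\mathrel{\theta}\lambda(P_2(x,v))\mathrel{\theta}[\lambda\omega_2\omega_1]_{j+1}(g)$. Since $g=\phi(a_{i+1}')$, this is $R(i+1)$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The implication (1)$\Rightarrow$(2) is Proposition~\ref{prop:12}, and (3)$\Rightarrow$(1) was shown at the end of Section~\ref{sec:small}. We prove (2)$\Rightarrow$(3) and the last sentence.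

By Proposition~\ref{prop:N}, $(N_{k+1})$ holds in $F$. Since $e_{k+1}$ is the identity, $[\omega]_{k+1}\in\Lambda$ for every word $\omega$. So there is $\tau\in\mathcal W$ with $\tau(y;x,\dots,x)\mathrel{\theta}x$. On the other hand
\[
\tau(y;x,\dots,x)=\sigma\bigl(\tau(x;y,\dots,y)\bigr)\in\sigma(C)\subseteq y/\theta ;
\]
this is the reason for including $\sigma(C)$ in the definition of $G$. As $\theta$ is symmetric and transitive, $y\in x/\theta$. Lemma~\ref{lem:back} with $b=q=y$ gives $\tau'\in\mathcal W$ with $y=\tau'(y;y,\dots,y)\in C$. Hence $y\in O(t)$ for some $t\in\mathcal W$, and $t$ is good. By Lemma~\ref{lem:goal}, $t$ is a staircase term for $\mathcal V_0$. The term $t$ and its matrices depend only on $k$, and in every variety with terms $f_1,\dots,f_k$ satisfying \eqref{eq:chain} the term obtained from $t$ is idempotent and satisfies the same system.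
\end{proof}

\begin{thebibliography}{9}

\bibitem{char}
\emph{Characterizations of several Maltsev conditions},
\texttt{http://andreikrokhin.\allowbreak webspace.\allowbreak durham.ac.uk/\allowbreak wp-content/\allowbreak uploads/\allowbreak sites/\allowbreak 78/\allowbreak 2021/\allowbreak 04/\allowbreak 2014MaltsevPaper.pdf}.

\bibitem{HM}
Hagemann and Mitschke, \emph{On $n$-permutable congruences}, Algebra Universalis 3 (1973).

\bibitem{Pixley}
Pixley, 1963.

\end{thebibliography}
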